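# Seven-variable monomial derivations and the constant $\tfrac23$

## A finite generation theorem and a counterexample to a conjectural converse

**Main Theorem.** Let $k$ be a field of characteristic zero and let $k[\mathbf x,\mathbf y]=k[x_1,x_2,x_3,y_1,y_2,y_3,y_4]$. For $\delta_1,\dots,\delta_4\in(\mathbf Z_{\ge0})^3$ let $D$ be the derivation with $D(x_i)=0$ and $D(y_i)=\mathbf x^{\delta_i}$, and let $A=k[\mathbf x,\mathbf y]^D=\{f:D(f)=0\}$. Write $\epsilon^i_{i,j}$ for the $i$th component of $\delta_i-\delta_j$, and assume
$$\epsilon^i_{i,j}>0\qquad\text{for } 1\le i\le 3,\ 1\le j\le 4,\ i\ne j .$$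
For $\{l,i,j\}=\{1,2,3\}$ put
$$p_l=\epsilon^l_{l,4},\qquad q_l=\min\{\epsilon^l_{l,i},\epsilon^l_{l,j}\},\qquad r_l=p_l/q_l .$$

**Theorem A.** If $r_1,r_2,r_3<1$, $r_1<\frac23$ and $(1-r_1)\left(\frac1{r_2}+\frac1{r_3}\right)\le1$, then $A$ is not finitely generated. Moreover $r_1+r_2+r_3>1$ in this situation.

**Theorem B.** If $\frac23\le r_l<1$ for $l=1,2,3$, then $A$ is finitely generated.

**Corollary C.** Let all $r_l<1$, let $r_1=\min_l r_l$, and let $(1-r_1)\left(\frac1{r_2}+\frac1{r_3}\right)\le1$ (this holds, for example, if $\sum_l1/r_l\le4$). Then $A$ is finitely generated if and only if $r_1\ge\frac23$.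

**Counterexample.** For
$$D(y_1)=x_1^5,\quad D(y_2)=x_2^5,\quad D(y_3)=x_3^5,\quad D(y_4)=x_1^2x_2x_3$$
one has $r_1+r_2+r_3=\frac{11}5>1$, and $A$ is not finitely generated.

## The inequality $r_1+r_2+r_3\le 1$ and the triple $(\frac35,\frac45,\frac45)$

A derivation that kills the $x_i$ and sends each $y_i$ to a polynomial in $\mathbf x$ is called elementary. A small example: if $D(y_1)=x_1$ and $D(y_2)=x_2$, then $x_2y_1-x_1y_2$ lies in the kernel. The kernel is always a $k$-subalgebra, and we ask whether it is a finitely generated one.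

The problem comes from the paper "Hilbert's fourteenth problem and algebraic extensions with an appendix on Roberts type counterexamples". In the notation above, the following is known. If all the $\epsilon^i_{i,j}$ in question are positive and
$$r_1+r_2+r_3\le1 \tag{1}$$
(this is inequality (4.3) there), then $A$ is not finitely generated. The conjecture asserts the converse: if the $\epsilon^i_{i,j}$ are positive and (1) fails, then $A$ is finitely generated.

The derivation in the Counterexample will be our running example. Here $\delta_1=(5,0,0)$, $\delta_2=(0,5,0)$, $\delta_3=(0,0,5)$, $\delta_4=(2,1,1)$. All the relevant $\epsilon^i_{i,j}$ are positive, $(p_1,p_2,p_3)=(3,4,4)$ and $q_l=5$, so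
$$(r_1,r_2,r_3)=\left(\tfrac35,\tfrac45,\tfrac45\right),\qquad \sum r_l=\tfrac{11}5,\qquad (1-r_1)\left(\tfrac1{r_2}+\tfrac1{r_3}\right)=\tfrac25\cdot\tfrac52=1 .$$
Since $\frac35<\frac23$, Theorem A applies, and the conjecture is false. More generally, every triple of rationals $p_l/q_l\in(0,1)$ occurs: take $\delta_l=q_l\mathbf e_l$ for $l\le3$ and $\delta_4=(q_1-p_1,q_2-p_2,q_3-p_3)$. So Theorem A gives infinitely many counterexamples. On the other side, $D(y_i)=x_i^3$ for $i\le 3$ and $D(y_4)=x_1x_2x_3$ gives $r_l=\frac23$ for all $l$; there (1) also fails, but Theorem B says that the kernel is finitely generated.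

Two elementary points can be settled now. First, the last sentence of Theorem A: its hypothesis gives $(1-r_1)/r_2<1$, so $r_1+r_2>1$ and (1) fails. Second, the parenthesis in Corollary C: if $\sum1/r_l\le4$, then
$$\tfrac1{r_2}+\tfrac1{r_3}\le4-\tfrac1{r_1}\le\tfrac1{1-r_1},$$
because $\frac1r+\frac1{1-r}=\frac1{r(1-r)}\ge4$ for $0<r<1$.

Corollary C itself follows from the two theorems. If $r_1=\min r_l\ge\frac23$, use Theorem B; if $r_1<\frac23$, use Theorem A. It remains to prove Theorems A and B, so from now on all $r_l<1$.

We may also assume $k=\bar k$. The kernel of a linear map commutes with field extension, so $A\otimes_k\bar k$ is the kernel over $\bar k$. If $A$ is finitely generated, so is $A\otimes\bar k$. Conversely, suppose $A\otimes\bar k$ is generated by finitely many elements, and write them with finitely many $a_i\in A$. The subalgebra $A'\subseteq A$ generated by the $a_i$ satisfies $A'\otimes\bar k=A\otimes\bar k$, hence $A'=A$.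

## The kernel as a ring of ternary forms with vanishing conditions

**Step 1: make the derivation trivial.** The purpose is to invert the $x_l$, find the kernel there, and then see which elements of it are polynomials. Put $z_i=y_i/\mathbf x^{\delta_i}$, so $D(z_i)=1$, and $X_i=z_i-z_4$ for $i=1,2,3$. Then
$$k[\mathbf x^{\pm1},\mathbf y]=k[\mathbf x^{\pm1}][X_1,X_2,X_3][z_4],\qquad D=\partial/\partial z_4 .$$
In characteristic zero the kernel of $\partial/\partial z_4$ is $S[\mathbf x^{\pm1}]$ with $S=k[X_1,X_2,X_3]=\bigoplus_eS_e$, graded by the usual degree.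

Now take $\sum_a\mathbf x^ag_a$ with $g_a\in S$. Since $\mathbf x^az^b=\mathbf x^{a-\sum b_i\delta_i}y^b$, and different pairs $(a,b)$ give different monomials, this element lies in $k[\mathbf x,\mathbf y]$ if and only if
$$\deg_l g_a\le a_l\quad\text{for all }a\text{ and } l=1,2,3,$$
where $\deg_l$ is the weighted degree on $k[z_1,\dots,z_4]$ with $\deg_lz_j=\delta^l_j$, the $l$th component of $\delta_j$. Different homogeneous components of $g_a$ involve different monomials in $z$, so the condition can be checked on homogeneous components. So $A$ is spanned by the elements $\mathbf x^ag$ with $g\in S_e$ and $\deg_lg\le a_l$ for all $l$.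

**Step 2: read off the weighted degree.** We want $\deg_lg$ in terms of a suitable expansion of $g$. Let $\{l,i,j\}=\{1,2,3\}$. By definition $\delta^l_4=\delta^l_l-p_l$ and $\max(\delta^l_i,\delta^l_j)=\delta^l_l-q_l$. Since $0<p_l<q_l$,
$$\delta^l_l>\delta^l_4>\max(\delta^l_i,\delta^l_j).$$
So the leading forms for $\deg_l$ of
$$X_l=z_l-z_4,\qquad X_j=z_j-z_4,\qquad X_i-X_j=z_i-z_j$$
are $z_l$, then $-z_4$, then a nonzero linear form in $z_i,z_j$; their weights are $\delta^l_l$, $\delta^l_l-p_l$, $\delta^l_l-q_l$. These leading forms are linearly independent linear forms, hence algebraically independent. So the top-weight part of a polynomial in $X_l,X_j,X_i-X_j$ cannot cancel, and its $\deg_l$ is the maximum over the occurring monomials. For $g\in S_e$ the number $v_l(g):=e\,\delta^l_l-\deg_lg$ is therefore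
$$v_l(g)=\min\{p_la+q_lb\;:\;X_l^{\,e-a-b}X_j^{\,a}(X_i-X_j)^b\text{ occurs in }g\}, \tag{2}$$
with $v_l(0)=\infty$. The argument is the same with $i$ and $j$ exchanged, so (2) holds for either labeling.

**Definition.** For $e\ge0$ and $m\in\mathbf Z^3$ let $R_{e,m}=\{g\in S_e:v_l(g)\ge m_l,\ l=1,2,3\}$, and let
$$R=\bigoplus_{e\ge0,\ m\in\mathbf Z^3}R_{e,m}T^m\ \subset\ S[T_1^{\pm1},T_2^{\pm1},T_3^{\pm1}].$$
For an element of degree $(e,m)$ we always write $n_l=m_l/q_l$.

**Proposition 1.** $A\cong R$ as $k$-algebras.

*Proof.* The map $S[\mathbf x^{\pm1}]\to S[T^{\pm1}]$ with $x_l\mapsto T_l^{-1}$ and $X_i\mapsto X_i\,T_1^{\delta^1_1}T_2^{\delta^2_2}T_3^{\delta^3_3}$ is an isomorphism. It sends $\mathbf x^ag$, $g\in S_e$, to $gT^m$ with $m_l=e\delta^l_l-a_l$. The condition $\deg_lg\le a_l$ reads $v_l(g)\ge e\delta^l_l-a_l=m_l$. So $A$ is mapped onto $R$. $\square$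

After division by $q_l$, the condition $v_l(g)\ge m_l$ says that every monomial $X_l^{e-a-b}X_j^a(X_i-X_j)^b$ occurring in $g$ satisfies
$$r_la+b\ge n_l . \tag{3}$$
We call $r_la+b$ the normalized order of the monomial at $l$.

Let us see this in the running example, for linear forms. In each row we take the largest possible $m$ and translate back with $a_l=5-m_l$.

| form $g$ | $(v_1,v_2,v_3)$ | element of $A$ |
|---|---|---|
| $X_2-X_3$ | $(5,0,0)$ | $x_3^5y_2-x_2^5y_3$ |
| $X_1$ | $(0,4,4)$ | $x_2x_3y_1-x_1^3y_4$ |
| $X_2$ | $(3,0,4)$ | $x_1^2x_3y_2-x_2^4y_4$ |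
| $X_3$ | $(3,4,0)$ | $x_1^2x_2y_3-x_3^4y_4$ |

For instance, for $g=X_3$ we get $a=(2,1,5)$ and $x_1^2x_2x_3^5\left(\frac{y_3}{x_3^5}-\frac{y_4}{x_1^2x_2x_3}\right)=x_1^2x_2y_3-x_3^4y_4$, which $D$ visibly kills.

## Good elements and the bound $n_2+n_3<2(e-n_1)$

To show that a multigraded algebra is not finitely generated, one can look for a linear inequality on degrees that is strict for each element but asymptotically sharp. Finitely many generators would then satisfy it with a uniform margin, and the margin would pass to products. Our inequality will be $n_2+n_3<2(e-n_1)$. It is false for all of $R$: in the running example $X_2X_3$ lies in degree $e=2$, $m=(6,4,4)$, so $n=(\frac65,\frac45,\frac45)$ and $n_2+n_3=\frac85=2(e-n_1)$. We need a class of elements which excludes $X_2X_3$ and is closed under passing to factors.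

Set $Y=X_2-X_3$. If $g\in R_{e,m}$, expand $g$ in $X_1,X_3,Y$ and set $X_3=0$, so that $Y$ becomes $X_2$. Only the monomials with $a=0$ survive, and by (3) they have $b\ge n_1$. Hence
$$\operatorname{ord}_{X_2}(g|_{X_3=0})\ge n_1 . \tag{4}$$

**Definition.** An element $gT^m\in R_{e,m}T^m$ is good if equality holds in (4). Equivalently, $n_1=h$ is an integer with $0\le h\le e$, and $X_1^{e-h}Y^h$ occurs in $g$.

In the running example, $Y$ with $m=(5,0,0)$ is good, with $e=n_1=1$. The form $X_1$ with $m=(0,4,4)$ is good, with $h=0$ and $n_2+n_3=\frac85<2$. The form $X_3$ is never good, since it restricts to $0$. The form $X_2$ is never good either: equality in (4) would need $n_1=1$, but $n_1\le v_1(X_2)/q_1=\frac35$.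

**Lemma 2.** If a good element is a sum of products of homogeneous elements, all products having the same degree, then one of these products has all its factors good.

*Proof.* Let the element have degree $(e,m)$ and $h=n_1$. The coefficient of $X_1^{e-h}X_2^h$ in its restriction to $X_3=0$ is nonzero, so it is nonzero for one of the products. For that product the orders $\operatorname{ord}_{X_2}$ of the restricted factors are finite and add up to at most $h$, while $h=n_1$ is the sum of the $n_1$'s of the factors. By (4) each order is at least the $n_1$ of its factor, so equality holds for every factor. $\square$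

**Lemma 3.** Let $r_1<\frac23$ (and $r_2,r_3<1$), let $gT^m$ be good of degree $(e,m)$, and let $h=n_1$. Then $n_2\le e-h$ and $n_3\le e-h$. If $e>h$, then $n_2+n_3<2(e-h)$.

**Step 1: the bounds on $n_2$ and $n_3$.** The purpose is to see how goodness limits vanishing at the other two points. By (3), a monomial $X_1^{e-a-b}X_3^aY^b$ of $g$ has $r_1a+b\ge h$. Since $r_1<1$, this gives $a+b\ge h$, with equality only if $a=0$. Hence
$$g=cX_1^{e-h}(X_2-X_3)^h+(\text{terms of lower }X_1\text{-degree}),\qquad c\ne0 . \tag{5}$$
So $X_1^{e-h}X_2^h$ has coefficient $c$ in $g$, and $X_1^{e-h}X_3^h$ has coefficient $(-1)^hc$. Now use (3) for $l=2$ in the coordinates $X_2$, $X_3$, $X_1-X_3$ and set $X_3=0$. The surviving monomials are $X_2^{e-b}X_1^b$ with $b\ge n_2$. Since $X_1^{e-h}X_2^h$ survives, $e-h\ge n_2$. In the same way, $l=3$ with the coordinates $X_3$, $X_2$, $X_1-X_2$ and $X_2=0$ gives $e-h\ge n_3$.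

**Step 2: the top layers in the extreme case.** From here on we suppose $n:=e-h>0$ and $n_2+n_3\ge2n$, and look for a contradiction. By Step 1, $n_2=n_3=n$. The argument that gave (5), applied with $l=2$ and $l=3$ (this uses $r_2,r_3<1$), shows that $g$ has $X_2$-degree and $X_3$-degree at most $e-n=h$, that its part of $X_2$-degree $h$ is $c_2X_2^h(X_1-X_3)^n$, and that its part of $X_3$-degree $h$ is $c_3X_3^h(X_1-X_2)^n$. Comparing the coefficients of $X_1^nX_2^h$ and $X_1^nX_3^h$ with Step 1 gives $c_2=c$ and $c_3=(-1)^hc$. So the three top layers are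
$$cX_1^n(X_2-X_3)^h,\qquad cX_2^h(X_1-X_3)^n,\qquad(-1)^hcX_3^h(X_1-X_2)^n . \tag{6}$$

Let us pause and try to finish by comparing these layers with each other. For $h=0$ this works: $g$ does not involve $X_2$ or $X_3$ beyond degree $0$, so $g=c(X_1-X_3)^n=c(X_1-X_2)^n$, which is impossible for $n>0$. For $h=1$ it also works: the monomial $X_1^{n-1}X_2X_3$ has coefficient $-nc$ by the second layer and $+nc$ by the third. For odd $h\le n$, the monomial $X_1^{n-h}X_2^hX_3^h$ has coefficient $(-1)^h\binom nhc$ by the second layer and $\binom nhc$ by the third, again a contradiction.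

For $h=n=2$ the comparison stops. The quartic
$$G_0=X_1^2X_2^2+X_1^2X_3^2+X_2^2X_3^2-2X_1X_2X_3(X_1+X_2+X_3) \tag{7}$$
has the top layers $X_1^2(X_2-X_3)^2$, $X_2^2(X_1-X_3)^2$, $X_3^2(X_1-X_2)^2$, exactly as (6) asks with $c=1$. So the top layers alone cannot give a contradiction. What does $G_0$ violate? Its part of $X_1$-degree $1$ is $-2X_1$ times
$$X_2X_3(X_2+X_3)=2X_3^3+3X_3^2Y+X_3Y^2,$$
and the monomial $X_1X_3^3$ has normalized order $3r_1$ at $l=1$. It satisfies (3) with $n_1=2$ if and only if $r_1\ge\frac23$. So the hypothesis $r_1<\frac23$ is visible only in the second layer, and there we must look.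

**Step 3: the second layer in $X_1$.** The purpose is to compute the part of $X_1$-degree $n-1$ in two ways. The case $h=0$ has been excluded, so let $h\ge1$. The monomial $X_1^{n-1}X_2^hX_3$ has $X_2$-degree $h$, and $X_1^{n-1}X_2X_3^h$ has $X_3$-degree $h$, so (6) gives their coefficients in $g$:
$$[X_1^{n-1}X_2^hX_3]\,g=-nc,\qquad[X_1^{n-1}X_2X_3^h]\,g=-(-1)^hnc . \tag{8}$$
Let $X_1^{n-1}P(X_2,X_3)$ be the part of $X_1$-degree $n-1$ in $g$, so $\deg P=h+1$. A monomial $X_3^aY^b$ of $P$ has $a+b=h+1$ and, by (3), $r_1a+b\ge h$. Hence $(1-r_1)a\le1$, so $a\le\frac1{1-r_1}<3$ because $r_1<\frac23$. So $a\le2$ and $b\ge h-1$, which means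
$$P=(X_2-X_3)^{h-1}Q$$
with a quadratic form $Q$ in $X_2,X_3$. By Step 2, $X_2^{h+1}$ and $X_3^{h+1}$ do not occur in $P$. Their coefficients are those of $X_2^2$ and, up to sign, of $X_3^2$ in $Q$. So $Q=\beta X_2X_3$. The coefficients of $X_2^hX_3$ and $X_2X_3^h$ in $P$ are then $\beta$ and $(-1)^{h-1}\beta$, and (8) gives
$$\beta=-nc,\qquad(-1)^{h-1}\beta=-(-1)^hnc,\ \text{ i.e. }\ \beta=nc .$$
So $2nc=0$, which is impossible in characteristic zero. This proves Lemma 3. $\square$

## The plane blown up at three points with weights

We still need good elements for which $(n_2+n_3)/(e-n_1)$ is close to $2$. They will come as sections of ample bundles on a surface, and goodness will mean nonvanishing at one point. The same surface serves for Theorem B.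

**Definition.** Let $u,v$ be coprime positive integers. The weighted blow-up of $\mathbf A^2$ (coordinates $x,y$) at the origin with weights $(u,v)$ is the toric surface obtained by subdividing the cone $\langle(1,0),(0,1)\rangle$ by the ray through $(u,v)$.

Weights $(1,1)$ give the ordinary blow-up. For weights $(3,5)$ the new divisor $E$ has $\operatorname{ord}_E(x)=3$ and $\operatorname{ord}_E(y)=5$, so $x^5$ and $y^3$ have the same order $15$.

Write $(p_l,q_l)=c_l(\hat p_l,\hat q_l)$ with $\hat p_l,\hat q_l$ coprime. Let $e_1,e_2,e_3$ be the coordinate points of $\mathbf P^2$ with coordinates $X_1,X_2,X_3$. The chart $\{X_l\ne0\}\cong\mathbf A^2$ contains only $e_l$ among them; use on it the coordinates $x=X_j/X_l$, $y=(X_i-X_j)/X_l$. At $e_1$ we fix $x=X_3/X_1$, $y=(X_2-X_3)/X_1$; at $e_2,e_3$ fix either labeling. Perform on each chart the weighted blow-up with weights $(\hat p_l,\hat q_l)$. Each is an isomorphism away from $e_l$, so they glue to $\tau:X\to\mathbf P^2$ with exceptional curves $E_1,E_2,E_3$. We need the following standard toric facts (see Cox–Little–Schenck,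 *Toric Varieties*).

**Step 1: geometry of $X$.** We collect what makes intersection theory available. The two new cones at $e_l$ are simplicial, so $X$ is normal and $\mathbf Q$-factorial; each $E_l$ is irreducible. The valuation $\operatorname{ord}_{E_l}$ of a polynomial in $x,y$ is the minimum of $\hat p_la+\hat q_lb$ over its monomials $x^ay^b$. By (2), for $g\in S_e$,
$$\operatorname{ord}_{E_l}(g)=v_l(g)/c_l=:\hat v_l(g)\in\mathbf Z .$$
The divisor $\hat p_l\hat q_lE_l$ is Cartier: it is $\operatorname{div}(y^{\hat p_l})$ on the chart of $\langle(1,0),(\hat p_l,\hat q_l)\rangle$ and $\operatorname{div}(x^{\hat q_l})$ on the other. Let $H=\tau^*\mathcal O(1)$. Then $H^2=1$, $H\cdot E_l=0$ and $E_l\cdot E_{l'}=0$ for $l\ne l'$. To find $E_l^2$, let $C$ be the strict transform of $\{x=0\}$, the divisor of the ray $(1,0)$. Then $\tau^*\{x=0\}=C+\hat p_lE_l$ near $E_l$. The cone $\langle(1,0),(\hat p_l,\hat q_l)\rangle$ has determinant $\hat q_l$, so $C\cdot E_l=1/\hat q_l$, and $0=(C+\hat p_lE_l)\cdot E_l$ gives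
$$E_l^2=-\frac1{\hat p_l\hat q_l}.$$
So $-\sum\hat p_l\hat q_lE_l$ has positive degree on every curve contracted by $\tau$. It is $\tau$-ample, and $X$ is projective.

**Step 2: class group and sections.** We identify graded pieces of $R$ with spaces of sections. Since $X\setminus\bigcup E_l=\mathbf P^2\setminus\{e_1,e_2,e_3\}$ has class group $\mathbf Z$, generated by a line, $\operatorname{Cl}X$ is generated by $H,E_1,E_2,E_3$. A relation among the $E_l$ alone would be the divisor of a function that is a unit on $\mathbf P^2\setminus\{e_1,e_2,e_3\}$, hence constant. So $\operatorname{Cl}X=\mathbf ZH\oplus\bigoplus\mathbf ZE_l$, which is torsion free. The strict transform of a curve $\{g=0\}$, $g\in S_e$, has class $eH-\sum\hat v_l(g)E_l$.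

Let $\ell$ be a linear form that does not vanish at any $e_l$. A rational function $f$ is a section of $\mathcal O(eH-\sum\mu_lE_l)$, with $H$ represented by $\{\ell=0\}$, if and only if $f=g/\ell^e$ with $g\in S_e$ (condition away from the $E_l$) and $\hat v_l(g)\ge\mu_l$ (condition along $E_l$). So
$$H^0\Bigl(X,\mathcal O\bigl(eH-\sum\mu_lE_l\bigr)\Bigr)=\{g\in S_e:\hat v_l(g)\ge\mu_l\}=R_{e,(c_l\mu_l)}, \tag{9}$$
and multiplication of sections is multiplication of forms.

**Step 3: normalized coordinates.** We choose coordinates on $\operatorname{Cl}(X)_{\mathbf R}$ that match the numbers $n_l$. Put $E_l'=\hat q_lE_l$ and write $(d;n_1,n_2,n_3)$ for $dH-\sum n_lE_l'$. For the class in (9), $n_l=\mu_l/\hat q_l=c_l\mu_l/q_l=m_l/q_l$, as it should be. Since $(E_l')^2=-\hat q_l/\hat p_l=-1/r_l$,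
$$(d;n)\cdot(d';n')=dd'-\sum_l\frac{n_ln_l'}{r_l}, \tag{10}$$
a form of signature $(1,3)$. In particular $(d;n)\cdot E_l'=n_l/r_l$. As $\operatorname{Cl}X$ is torsion free and (10) is nondegenerate, numerical and $\mathbf Q$-linear equivalence coincide.

**Step 4: six special curves.** These curves will control positivity. For $\{i,j,l\}=\{1,2,3\}$ let $L_l$ be the strict transform of the line $X_i=X_j$, and $M_{ij}$ that of the line $X_l=0$. By (2), the form $X_2-X_3$ has normalized orders $1,0,0$, and $X_3$ has $r_1,r_2,0$. So
$$L_1=(1;1,0,0),\qquad M_{12}=(1;r_1,r_2,0), \tag{11}$$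
and similarly for the other indices. On a $\mathbf Q$-factorial projective surface two distinct irreducible curves have intersection number $\ge0$, with value $0$ only if they are disjoint. By (10), $L_i\cdot M_{ij}=1-1=0$, and $L_i\cdot E_j=0$ for $i\ne j$. Hence
$$L_i\cap M_{ij}=\emptyset,\qquad L_i\cap E_j=\emptyset\quad(i\ne j). \tag{12}$$

**Step 5: the point that detects goodness.** Let $P\in E_1$ be the torus-fixed point of the cone $\langle(1,0),(\hat p_1,\hat q_1)\rangle$ at $e_1$, and let $U$ be the affine toric chart of this cone. Let $\mu_1$ be divisible by $\hat p_1\hat q_1$. On $U$ the sections of $\mathcal O(-\mu_1E_1)$ are spanned by the monomials $x^ay^b$ with $a\ge0$ and $\hat p_1a+\hat q_1b\ge\mu_1$. Since $\operatorname{div}(y^{\mu_1/\hat q_1})=\mu_1E_1$ on $U$, the monomial $y^{\mu_1/\hat q_1}$ generates this sheaf on $U$. Every other monomial section is $y^{\mu_1/\hat q_1}$ times a regular monomial with nonzero exponent, and such a monomial vanishes at the fixed point $P$. Trivialize $\mathcal O(eH)$ near $P$ by $X_1^e$. Then a section $g$ as in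 (9) satisfies
$$g\text{ does not vanish at }P\iff X_1^{e-h}Y^h\text{ occurs in }g,\ h=\mu_1/\hat q_1\iff gT^{(c_l\mu_l)}\text{ is good}, \tag{13}$$
the last equivalence because $n_1=\mu_1/\hat q_1=h$.

## A nef class whose sections all vanish at $P$: proof of Theorem A

A section of a multiple of $(1;r_1,1-r_1,1-r_1)$ that does not vanish at $P$ would have $n_2+n_3=2(e-n_1)$, which Lemma 3 forbids. The next lemma says that this class is nevertheless a limit of ample classes.

**Lemma 4.** If $(1-r_1)\left(\frac1{r_2}+\frac1{r_3}\right)\le1$, then $D_0=(1;r_1,1-r_1,1-r_1)$ is nef.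

*Proof.* By hypothesis we can choose a rational $\lambda$ with $\frac{1-r_1}{r_2}\le\lambda\le1-\frac{1-r_1}{r_3}$, and then $0\le\lambda\le1$. By (11), $\lambda M_{12}+(1-\lambda)M_{13}=(1;r_1,\lambda r_2,(1-\lambda)r_3)$, so
$$D_0=\lambda M_{12}+(1-\lambda)M_{13}+(\lambda r_2-1+r_1)E_2'+\bigl((1-\lambda)r_3-1+r_1\bigr)E_3' \tag{14}$$
with nonnegative coefficients. By (10), $D_0\cdot M_{12}=1-r_1-(1-r_1)=0$, likewise $D_0\cdot M_{13}=0$, and $D_0\cdot E'_l=(1-r_1)/r_l>0$ for $l=2,3$. So $D_0$ is an effective combination of curves on each of which it has nonnegative degree. On any other irreducible curve its degree is nonnegative because it is effective. $\square$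

In the running example $\lambda=\frac12$ and $D_0=\left(1;\frac35,\frac25,\frac25\right)=\frac12(M_{12}+M_{13})$. So $X_2X_3$ is a section of the class $2D_0$, which explains why it attained $n_2+n_3=2(e-n_1)$.

*Proof of Theorem A.* Suppose $A\cong R$ is finitely generated.

**Step 1: a uniform margin for all good elements.** We pass from Lemma 3 to a bound with a margin. Since $R$ is graded, it is generated by finitely many nonzero homogeneous elements. We claim there is $\kappa>0$ such that every good generator satisfies
$$n_2+n_3\le(2-\kappa)(e-n_1). \tag{15}$$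
For good generators with $e=n_1$, Lemma 3 gives $n_2,n_3\le0$, and (15) holds for any $\kappa$. The good generators with $e>n_1$ are finite in number and satisfy $n_2+n_3<2(e-n_1)$, so a common $\kappa$ exists. Now let a good element be given. It is a linear combination of products of generators, all of its own degree. By Lemma 2 one of the products consists of good generators only, so the degree of the element is a sum of degrees of good generators. Since (15) is linear in the degree, it holds for every good element.

**Step 2: good elements without the margin.** Let $A_0=(\alpha;\alpha_1,\alpha_2,\alpha_3)$ be an ample class with rational coefficients. For rational $\varepsilon>0$ the class $D_0+\varepsilon A_0$ is ample, because nef plus ample is ample (Kleiman). So for a suitable divisible $N$ the class $N(D_0+\varepsilon A_0)$ is integral, Cartier and globally generated, and its coefficient at each $E_l$ is divisible by $\hat p_l\hat q_l$. It has a section that does not vanish at $P$. By (13) this section is a good element, with $e=N(1+\varepsilon\alpha)$, $n_1=N(r_1+\varepsilon\alpha_1)$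 and $n_l=N(1-r_1+\varepsilon\alpha_l)$ for $l=2,3$. So
$$\frac{n_2+n_3}{e-n_1}=\frac{2(1-r_1)+\varepsilon(\alpha_2+\alpha_3)}{(1-r_1)+\varepsilon(\alpha-\alpha_1)}\ \longrightarrow\ 2\qquad(\varepsilon\to0),$$
and $e-n_1>0$ for small $\varepsilon$. This contradicts (15). So $A$ is not finitely generated. $\blacksquare$

## The quartic curve $\Gamma$ and the nef cone for $r_l\ge\frac23$

From here on $\frac23\le r_l<1$ for $l=1,2,3$. The quartic (7) that blocked the comparison of top layers now satisfies all the conditions with $n=(2,2,2)$, and it gives one more curve. We first show that the nef cone is cut out by finitely many explicit curves, then that its extremal classes are semiample, and then deduce finite generation.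

**Lemma 5.** $G_0$ is irreducible, its strict transform $\Gamma$ has class $(4;2,2,2)$, and $\Gamma\cap M_{ij}=\emptyset$ for all $i\ne j$.

*Proof.* Substituting $X_i=1/s_i$ gives
$$G_0=(s_1s_2s_3)^{-2}\Bigl(\sum_is_i^2-2\sum_{i<j}s_is_j\Bigr).$$
The quadratic form in parentheses has matrix $\begin{pmatrix}1&-1&-1\\-1&1&-1\\-1&-1&1\end{pmatrix}$ of determinant $-4\ne0$, so it is irreducible, and it is not a multiple of an $s_i$. It is therefore prime in the Laurent ring, and so is $G_0$ in $k[X_1^{\pm1},X_2^{\pm1},X_3^{\pm1}]$. If $G_0=FF'$ in $S$, then one factor is a unit in the Laurent ring, i.e. a constant times a monomial. But no $X_i$ divides $G_0$ (for instance $G_0|_{X_1=0}=X_2^2X_3^2$), so that factor is constant.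

At $e_1$ write
$$G_0=X_1^2Y^2-2X_1X_2X_3(X_2+X_3)+X_2^2X_3^2 .$$
A monomial $X_3^aY^b$ with $a+b=s$ has normalized order at least $r_1s$, so the three terms have normalized orders $2$, at least $3r_1\ge2$, and at least $4r_1\ge2$. The monomial $X_1^2Y^2$ does occur, since the other terms have lower $X_1$-degree. So the normalized order is exactly $2$, and by symmetry the same holds at $e_2,e_3$. Finally $\Gamma\cdot M_{ij}=4-2-2=0$ by (10), and $\Gamma\ne M_{ij}$, so the curves are disjoint. $\square$

Let $\mathcal L=\{E_l,L_l,M_{ij},\Gamma\}$, ten irreducible curves, and let $\mathcal Q$ be the cone of classes that have nonnegative degree on all of them. By (10),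
$$(d;n)\in\mathcal Q\iff 0\le n_l\le r_ld,\quad n_i+n_j\le d,\quad\sum_ln_l/r_l\le2d . \tag{16}$$
The first condition forces $d\ge0$, and $n=0$ if $d=0$. So $\mathcal Q$ is the cone over the polytope $\mathcal Q_1=\mathcal Q\cap\{d=1\}$. Put $S_1=\frac1{r_2}+\frac1{r_3}$, so $S_1\le3$ and $(1-r_1)S_1\le1$. All statements below hold also with the indices permuted.

**Step 1: vertices without the condition from $\Gamma$.** Let $\mathcal P_1\supseteq\mathcal Q_1$ be defined, in $d=1$, by all conditions of (16) except the last. We find its vertices, using only $\frac12<r_l<1$. At a vertex the tight constraints have rank $3$. Distinguish by the number of tight constraints $n_i+n_j=1$.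

- Three tight: $n=(\frac12,\frac12,\frac12)$, which is feasible.
- Exactly two tight, say $n=(h,1-h,1-h)$: some $n_l$ is $0$ or $r_l$. If $n_1=0$, then $n_2=1>r_2$. If $n_2=0$ or $n_3=0$, then $n_1=1>r_1$. If $n_2=r_2$ or $n_3=r_3$, then $n_2=n_3>\frac12$ and $n_2+n_3>1$. So $n_1=r_1$.
- Exactly one tight, say $n_1+n_2=1$: by rank, $n_3$ is at a bound and so is one of $n_1,n_2$. The value $0$ for $n_1$ or $n_2$ would make the other equal to $1$, so $n_1=r_1$ or $n_2=r_2$. As $\max(n_1,n_2)\ge\frac12$, the value $n_3=r_3>\frac12$ would give a pair sum $>1$, so $n_3=0$.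
- None tight: every $n_l\in\{0,r_l\}$, and at most one is nonzero because $r_i+r_j>1$.

So up to permutation of indices the vertices of $\mathcal P_1$ are
$$V_0=(1;\tfrac12,\tfrac12,\tfrac12),\quad V_1=(1;r_1,1-r_1,1-r_1),\quad W_{12}=(1;r_1,1-r_1,0),\quad Z_1=(1;r_1,0,0),\quad H=(1;0,0,0),$$
all of which are feasible.

**Step 2: vertices of $\mathcal Q_1$.** We now impose $\sum n_l/r_l\le2$. The sum is $1+(1-r_1)S_1\le2$ at $V_1$, it is $1+\frac{1-r_1}{r_2}\le\frac32$ at $W_{12}$, it is $1$ at $Z_1$ and $0$ at $H$. At $V_0$ it is $\frac12\sum1/r_l$. So if $\sum1/r_l\le4$, then $\mathcal Q_1=\mathcal P_1$. If $\sum1/r_l>4$, then $V_0$ is the only vertex of $\mathcal P_1$ that is cut off, and the new vertices of $\mathcal Q_1$ lie on the edges of $\mathcal P_1$ at $V_0$. At $V_0$ exactly the three pair constraints are tight. Dropping $n_2+n_3\le1$ gives the edge $(1;h,1-h,1-h)$, $\frac12\le h\le r_1$, which ends at $V_1$. On it the function $\frac h{r_1}+(1-h)S_1$ is linear in $h$, greater than $2$ at $h=\frac12$ and at most $2$ at $h=r_1$. So the new vertices are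
$$U_1=(1;h,1-h,1-h),\qquad\frac h{r_1}+(1-h)S_1=2,\quad\tfrac12<h\le r_1, \tag{17}$$
and the analogous $U_2,U_3$. The number $h$ is rational, as the solution of a nondegenerate linear equation with rational coefficients.

**Step 3: vertices have nonnegative square.** This places $\mathcal Q$ inside a cone on which products are nonnegative. By (10),
$$V_1^2=(1-r_1)\bigl(1-(1-r_1)S_1\bigr)\ge0,\qquad W_{12}^2=(1-r_1)\Bigl(1-\frac{1-r_1}{r_2}\Bigr)\ge0,\qquad Z_1^2=1-r_1,\qquad H^2=1,$$
$V_0^2=1-\frac14\sum1/r_l\ge0$ in the case $\sum1/r_l\le4$, and, using (17) to replace $(1-h)S_1$ by $2-h/r_1$,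
$$U_1^2=1-\frac{h^2}{r_1}-(1-h)\Bigl(2-\frac h{r_1}\Bigr)=(2h-1)\Bigl(1-\frac h{r_1}\Bigr)\ge0 .$$
If $D=(d;n)$ and $D'=(d';n')$ have nonnegative square and $d,d'\ge0$, then by Cauchy–Schwarz $\sum n_ln_l'/r_l\le\bigl(\sum n_l^2/r_l\bigr)^{1/2}\bigl(\sum n_l'^2/r_l\bigr)^{1/2}\le dd'$, so $D\cdot D'\ge0$. Since $\mathcal Q$ is generated by the vertices of $\mathcal Q_1$, any two classes in $\mathcal Q$ have nonnegative product.

**Lemma 6.** $\operatorname{Nef}(X)=\mathcal Q$.

*Proof.* Nef classes have nonnegative degree on the curves in $\mathcal L$, so $\operatorname{Nef}(X)\subseteq\mathcal Q$. Conversely let $D\in\mathcal Q$ and let $C$ be an irreducible curve. If $C\in\mathcal L$, then $D\cdot C\ge0$ by definition. Otherwise $C$ meets every member of $\mathcal L$ nonnegatively, so $[C]\in\mathcal Q$, and $D\cdot C\ge0$ by Step 3. $\square$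

## Semiampleness of the extremal classes

Recall the Zariski–Fujita theorem: a line bundle with finite base locus on a projective variety is semiample, that is, some positive multiple is base point free (Zariski, Ann. of Math. 76 (1962), Thm 6.2; Lazarsfeld, *Positivity I*, Rem. 2.1.32). If a rational class is represented by two effective $\mathbf Q$-divisors, then suitable multiples of both are divisors of sections of one line bundle, because $\operatorname{Cl}X$ is torsion free. So it suffices to find, for each class, two such representatives whose supports meet in a finite set.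

**Lemma 7.** All vertices of $\mathcal Q_1$ are semiample.

*Proof.* We use (12) and $\Gamma\cap M_{ij}=\emptyset$ throughout, and the fact that two distinct irreducible curves meet in finitely many points. All identities are checked by comparing coordinates with (11), $\Gamma=(4;2,2,2)$ and the fact that adding $E_l'$ lowers $n_l$ by $1$. It is enough to treat one representative of each permutation type.

- $H$ is the pullback of $\mathcal O(1)$, so it is base point free.
- $Z_1=r_1L_1+(1-r_1)H=M_{12}+r_2E_2'$. Since $H$ is free, a multiple of $Z_1$ has base locus inside $L_1\cap(M_{12}\cup E_2)=\emptyset$.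
- $W_{12}=r_1L_1+(1-r_1)L_2=M_{12}+(r_1+r_2-1)E_2'$, with $r_1+r_2>1$. The intersections $L_1\cap M_{12}$, $L_2\cap M_{12}$ and $L_1\cap E_2$ are empty, so the supports meet at most in $L_2\cap E_2$.
- $V_1=\frac{1-r_1}2\Gamma+(2r_1-1)L_1$. Also, as $(1-r_1)S_1\le1$, formula (14) writes $V_1$ as $\lambda M_{12}+(1-\lambda)M_{13}$ plus a nonnegative combination of $E_2',E_3'$. The curve $L_1$ is disjoint from $M_{12},M_{13},E_2,E_3$, and $\Gamma$ is disjoint from $M_{12},M_{13}$. So the supports meet at most in $\Gamma\cap(E_2\cup E_3)$.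
- $V_0$, needed only if $\sum1/r_l\le4$: here $V_0=\frac14\Gamma$. The numbers $1-\frac1{2r_1}$, $1-\frac1{2r_2}$, $1-\frac1{2r_3}$ are positive with sum $3-\frac12\sum\frac1{r_l}\ge1$. So we can choose rational $\lambda_{23},\lambda_{13},\lambda_{12}\ge0$ with sum $1$, bounded by these three numbers respectively (divide the numbers by their sum). Then $(\lambda_{12}+\lambda_{13})r_1=(1-\lambda_{23})r_1\ge\frac12$, and likewise for the other two indices. So $V_0=\sum\lambda_{ij}M_{ij}$ plus a nonnegative combination of the $E_l'$, and the supports meet at most in $\Gamma\cap(E_1\cup E_2\cup E_3)$.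
- $U_1$, needed only if $\sum1/r_l>4$: here $U_1=\frac{1-h}2\Gamma+(2h-1)L_1$ with nonnegative coefficients. Put also $\lambda_{23}=1-\frac h{r_1}$, $\lambda_{13}=1-\frac{1-h}{r_2}$, $\lambda_{12}=1-\frac{1-h}{r_3}$. These are nonnegative, because $h\le r_1$ and $1-h\le\frac12<r_l$, and by (17) their sum is $3-2=1$. Hence $(\lambda_{12}+\lambda_{13})r_1=(1-\lambda_{23})r_1=h$, and likewise $(\lambda_{12}+\lambda_{23})r_2=1-h$ and $(\lambda_{13}+\lambda_{23})r_3=1-h$. So $U_1=\lambda_{12}M_{12}+\lambda_{13}M_{13}+\lambda_{23}M_{23}$. The supports meet at most in $L_1\cap M_{23}$, a finite set. $\square$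

## From semiample vertices to generators: proof of Theorem B

Let $\hat R=\bigoplus_{F\in\operatorname{Cl}X}H^0(X,\mathcal O(F))$. By (9) this is the part of $R$ in the degrees $(e,m)$ with $c_l\mid m_l$ for all $l$.

**Step 1: split off the curves in $\mathcal L$.** The purpose is to reduce to sections of nef classes. Let $0\ne s\in H^0(X,\mathcal O(F))$. If $F\cdot C<0$ for some $C\in\mathcal L$, then $C$ is a component of $\operatorname{div}(s)$, so $s$ is divisible by the canonical section $s_C$ of $\mathcal O(C)$, and the quotient is a section of $\mathcal O(F-C)$. Fix an ample class. The degree of an effective class against it is nonnegative, and each such division lowers it by at least the minimum over $C\in\mathcal L$ of the degree of $C$, which is positive. So the process stops, at a class in $\mathcal Q$. Hence $\hat R$ is generated by the ten sections $s_C$ together with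
$$\bigoplus_{F\in\mathcal Q\cap\operatorname{Cl}X}H^0(X,\mathcal O(F)). \tag{18}$$

**Step 2: finitely many shifts.** We organize the classes in (18). By Lemma 7 each vertex of $\mathcal Q_1$ has a base point free Cartier multiple; call these $B_1,\dots,B_s$. They generate the cone $\mathcal Q$. If $F\in\mathcal Q\cap\operatorname{Cl}X$, write $F=\sum t_iB_i$ with real $t_i\ge0$. Then $F-\sum\lfloor t_i\rfloor B_i$ is a lattice point of the bounded set $\{\sum\theta_iB_i:0\le\theta_i<1\}\subset\mathcal Q$. So there are finitely many $F_j\in\mathcal Q\cap\operatorname{Cl}X$ with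
$$\mathcal Q\cap\operatorname{Cl}X=\bigcup_j\Bigl(F_j+\sum_i\mathbf NB_i\Bigr).$$

**Step 3: finite generation over free classes.** We show that the sections over each shift form a finitely generated module over a finitely generated algebra. Let $\pi:\mathcal W=\mathbf P_X\bigl(\bigoplus_i\mathcal O(B_i)\bigr)\to X$. The bundle $\mathcal O_{\mathcal W}(1)$ is a quotient of $\pi^*\bigoplus_i\mathcal O(B_i)$, hence globally generated, so $\mathcal O_{\mathcal W}(1)=\psi^*\mathcal O(1)$ for a morphism $\psi:\mathcal W\to\mathbf P^M$. Let $\mathcal F$ be coherent on $X$. Locally on $X$, $\mathcal W$ is a product with a projective space, and the Čech computation there gives, for $t\ge0$,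
$$\pi_*\bigl(\pi^*\mathcal F\otimes\mathcal O_{\mathcal W}(t)\bigr)=\mathcal F\otimes\operatorname{Sym}^t\Bigl(\bigoplus_i\mathcal O(B_i)\Bigr)=\bigoplus_{|a|=t}\mathcal F\otimes\mathcal O\Bigl(\sum a_iB_i\Bigr).$$
With the projection formula for $\psi$,
$$\bigoplus_{a\in\mathbf N^s}H^0\Bigl(X,\mathcal F\otimes\mathcal O\bigl(\sum a_iB_i\bigr)\Bigr)=\bigoplus_{t\ge0}H^0\bigl(\mathcal W,\pi^*\mathcal F\otimes\mathcal O_{\mathcal W}(t)\bigr)=\bigoplus_{t\ge0}H^0\bigl(\mathbf P^M,\psi_*\pi^*\mathcal F\otimes\mathcal O(t)\bigr).$$
As $\psi$ is proper, $\psi_*\pi^*\mathcal F$ is coherent. So by Serre's theorem this is a finitely generated module over the coordinate ring of $\mathbf P^M$. For $\mathcal F=\mathcal O_X$ we get a finitely generated algebra $\mathcal B$. For $\mathcal F=\mathcal O(F_j)$, where $\mathcal O(F_j)\otimes\mathcal O(\sum a_iB_i)=\mathcal O(F_j+\sum a_iB_i)$ because the $B_i$ are Cartier, we get finitely generated $\mathcal B$-modules. The algebra $\mathcal B$ maps to $\hat R$, and by Step 2 the ring (18) is the sum of the images of these finitely many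 modules. So (18) is a finitely generated module over the image of $\mathcal B$, hence a finitely generated algebra. By Step 1, $\hat R$ is finitely generated.

**Step 4: from $\hat R$ to $R$.** It remains to treat degrees $m_l$ that are not divisible by $c_l$. Note that $T_l^{-1}\in R$, since $v_l(1)=0\ge-1$. Let $0\ne gT^m\in R$ be homogeneous and write $m_l=c_l\mu_l-s_l$ with $0\le s_l<c_l$. By (2), $v_l(g)\in c_l\mathbf Z$, and $v_l(g)\ge m_l>c_l(\mu_l-1)$, so $v_l(g)\ge c_l\mu_l$. Hence
$$gT^m=\bigl(gT^{(c_1\mu_1,c_2\mu_2,c_3\mu_3)}\bigr)\prod_l(T_l^{-1})^{s_l}$$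
with the first factor in $\hat R$. So $R=\hat R[T_1^{-1},T_2^{-1},T_3^{-1}]$ is finitely generated, and so is $A\cong R$. $\blacksquare$
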